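\title{A Bishop-type comparison with the Gaussian measure fails on $\mathbb{R}^n$ for $n\ge 3$}

\begin{abstract}
Let $g$ be a complete Riemannian metric on $\mathbb{R}^n$ and $\mu=e^{-V}\mathrm{Vol}_g$ a probability measure with $\mathrm{Ric}_g+\mathrm{Hess}_gV\ge\rho g$, $\rho>0$. We show that for $n\ge3$ there need not be a point whose geodesic balls carry at least the mass that the Gaussian measure of covariance $\frac1\rho\mathrm{Id}$ gives to centered Euclidean balls of the same radii; even the resulting bound $n/\rho$ on the second moment fails. The counterexamples are nearly round spheres with one point drawn out into a thin cusp. On every complete weighted manifold with this curvature bound the second moment about a suitable point is at most $\frac1\rho\big(\frac{\pi^2}{4}(n-1)+2\big)$, and the leading constant $\pi^2/4$ cannot be improved. The comparison holds for $n=1$ and for rotationally symmetric structures on $\mathbb{R}^2$; the general case $n=2$ is not settled here.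
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $(M,g)$ be a connected complete Riemannian manifold of dimension $n$, with distance $d$ and open balls $B(x,r)=\{y: d(x,y)<r\}$. Let $V$ be a smooth function on $M$ and $\mu=e^{-V}\mathrm{Vol}_g$. The weighted manifold $(M,g,\mu)$ satisfies the Bakry--\'Emery curvature-dimension condition $CD(\rho,\infty)$, $\rho\in\mathbb{R}$, if
\[
\mathrm{Ric}_{g,\mu}:=\mathrm{Ric}_g+\mathrm{Hess}_gV\ \ge\ \rho\,g .
\]
Along a unit-speed geodesic $c$ the left side is $\mathrm{Ric}_g(c',c')+(V\circ c)''$. A bound with $\rho>0$ can therefore be met in two ways: by curvature, which focuses geodesics, or by convexity of $V$, which makes the weight decay. Each way has a model. The round sphere of radius $\sqrt{(n-1)/\rho}$ with constant $V$ uses curvature only. Euclidean space with $V=\frac\rho2|x|^2+\mathrm{const}$ uses convexity only; its measure is $\gamma^n_\rho$, the centered Gaussian probability measure with covariance $\frac1\rho\mathrm{Id}$.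

For constant $V$ the Bishop--Gromov theorem compares balls with the first model: if $\mathrm{Ric}_g\ge\rho g$ with $\rho>0$, then $\mathrm{Vol}_g(B(x,r))/\mathrm{Vol}_g(M)$ is at least the same ratio on the round sphere of Ricci curvature $\rho$. One would like an analog on $\mathbb{R}^n$ with the second model in place of the first. The following question is posed in \cite{problem}. Let $g$ be a smooth complete metric on $\mathbb{R}^n$, let $\mu(\mathbb{R}^n)=1$, and let $(\mathbb{R}^n,g,\mu)$ satisfy $CD(\rho,\infty)$ with $\rho>0$. Is there a point $x_0\in\mathbb{R}^n$ such that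
\begin{equation}\label{eq:bishop}
\mu(B(x_0,r))\ \ge\ \gamma^n_\rho(B(0,r))\qquad\text{for all } r>0,
\end{equation}
where the ball on the right is Euclidean? The center has to be chosen: for $\mu=\gamma^n_\rho$ small balls about any $x_0\ne0$ violate \eqref{eq:bishop}, because the density at $x_0$ is smaller than at $0$. By the layer-cake formula, \eqref{eq:bishop} implies
\begin{equation}\label{eq:moment}
\int d(x,x_0)^2\,d\mu(x)=\int_0^\infty 2r\,\big(1-\mu(B(x_0,r))\big)\,dr\ \le\ \int|x|^2\,d\gamma^n_\rho=\frac n\rho .
\end{equation}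

The answer is negative for $n\ge3$, already for \eqref{eq:moment}. Let
\[
m_n:=\frac{\int_0^\pi\theta^2\sin^{n-1}\theta\,d\theta}{\int_0^\pi\sin^{n-1}\theta\,d\theta},
\]
the mean squared distance to a point on the unit sphere $S^n$. We call $g$ and $V$ \emph{rotationally symmetric} if in polar coordinates $(r,\theta)\in(0,\infty)\times S^{n-1}$ on $\mathbb{R}^n\setminus\{0\}$ we have $g=dr^2+f(r)^2g_{S^{n-1}}$ with $f>0$, and $V=V(r)$; the origin is the \emph{center}.

\begin{theorem}\label{thm:counter}
Let $n\ge3$, $\rho>0$, $\varepsilon>0$. There are a smooth complete rotationally symmetric metric $g$ on $\mathbb{R}^n$ and a smooth radial function $V$ with $\mu(\mathbb{R}^n)=1$, $\mathrm{Ric}_{g,\mu}\ge\rho g$, and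
\[
\inf_{x_0\in\mathbb{R}^n}\int d(x,x_0)^2\,d\mu(x)\ \ge\ \frac{(n-1)m_n}{\rho}-\varepsilon .
\]
Moreover $(n-1)m_n>n$, so for small $\varepsilon$ no point $x_0$ satisfies \eqref{eq:moment}, and no point $x_0$ satisfies \eqref{eq:bishop}.
\end{theorem}

The bound $n/\rho$ has a replacement that holds on every manifold.

\begin{theorem}\label{thm:upper}
Let $(M,g,\mu)$ be a connected complete weighted manifold of dimension $n$ with $\mu(M)=1$ and $\mathrm{Ric}_{g,\mu}\ge\rho g$, $\rho>0$. Then
\[
\iint d(x,y)^2\,d\mu(x)\,d\mu(y)\ \le\ \frac{C_n}{\rho},\qquad C_n:=\frac{\pi^2}{4}(n-1)+2 .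
\]
In particular, some $x_0\in M$ satisfies $\int d(x,x_0)^2\,d\mu(x)\le C_n/\rho$.
\end{theorem}

For $n=1$ and $\mu=\gamma^1_\rho$ the double integral is twice the variance, $2/\rho=C_1/\rho$, so the bound is attained. Let $S_n/\rho$ be the supremum of $\inf_{x_0}\int d(x,x_0)^2\,d\mu(x)$ over all structures on $\mathbb{R}^n$ as in the question; by scaling (Section~\ref{sec:tests}) $S_n$ does not depend on $\rho$. Theorems~\ref{thm:counter} and~\ref{thm:upper}, with the inequality $m_n>\pi^2/4$ of Section~\ref{sec:tests}, determine $S_n$ up to an additive constant.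

\begin{corollary}\label{cor:Sn}
For $n\ge3$,
\[
\frac{\pi^2}{4}(n-1)<(n-1)m_n\le S_n\le\frac{\pi^2}{4}(n-1)+2 .
\]
\end{corollary}

Thus the correct leading constant is $\pi^2/4$ rather than $1$. In low dimensions the picture is different.

\begin{theorem}\label{thm:low}
The comparison \eqref{eq:bishop} holds for some $x_0$
\begin{enumerate}
\item[(a)] if $n=1$;
\item[(b)] if $n=2$ and $g$, $V$ are rotationally symmetric, with $x_0$ the center.
\end{enumerate}
\end{theorem}

Within the rotationally symmetric class the statement therefore holds for $n\le2$ and fails for every $n\ge3$. We do not settle the case $n=2$ without symmetry.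

Section~\ref{sec:tests} tests the question on the two models and proves Theorem~\ref{thm:low}(a). Section~\ref{sec:cusp} isolates the mechanism behind the counterexample, which is built in Section~\ref{sec:counter}. Sections~\ref{sec:upper} and~\ref{sec:plane} prove Theorem~\ref{thm:upper} and Theorem~\ref{thm:low}(b); they are independent of each other and of Section~\ref{sec:counter}.

\section{Flat space and the round sphere}\label{sec:tests}

\subsection*{Scaling}
For a constant $\lambda>0$ the metrics $g$ and $\lambda^2g$ have the same Levi-Civita connection, hence the same tensors $\mathrm{Ric}$ and $\mathrm{Hess}\,V$. Replacing $(g,V)$ by $(\lambda^2g,\,V+n\log\lambda)$ keeps $\mu$, turns $\rho$ into $\rho/\lambda^2$ and $d$ into $\lambda d$. Since $\gamma^n_{\rho/\lambda^2}(B(0,\lambda r))=\gamma^n_\rho(B(0,r))$, all our statements are invariant under this change, and we may fix $\rho$ as convenient. Adding a constant to $V$ normalizes a finite measure without changing $\mathrm{Ric}_{g,\mu}$.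

\subsection*{The flat metric}
When all the curvature is in $V$, the comparison holds.

\begin{proposition}\label{prop:flat}
If $g$ is the Euclidean metric on $\mathbb{R}^n$, $\mu(\mathbb{R}^n)=1$ and $\mathrm{Hess}\,V\ge\rho\,\mathrm{Id}$ with $\rho>0$, then \eqref{eq:bishop} holds with $x_0$ the minimum point of $V$.
\end{proposition}

\begin{proof}
The function $V$ is uniformly convex, so it has a minimum point; translate it to $0$. For a unit vector $\theta$ the function $s\mapsto V(s\theta)-\frac\rho2s^2$ is convex with zero derivative at $s=0$, hence nondecreasing on $[0,\infty)$. So the density $u=d\mu/d\gamma^n_\rho$ is nonincreasing along rays from $0$, and its average $\bar u(r)$ over the sphere $\{|x|=r\}$ is nonincreasing in $r$. Let $j>0$ be the density of $|x|$ under $\gamma^n_\rho$ and $G(r)=\mu(B(0,r))-\gamma^n_\rho(B(0,r))$. Then $G'=(\bar u-1)j$ is nonnegative up to some radius and nonpositive after it, while $G(0)=0$ and $G(r)\to0$ as $r\to\infty$. Hence $G\ge0$.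
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:low}(a)]
Arc length from a fixed point maps $(\mathbb{R},g)$ isometrically onto an open interval, and by completeness the interval is $\mathbb{R}$. So $g$ is flat and Proposition~\ref{prop:flat} applies.
\end{proof}

\subsection*{The sphere}
When all the curvature is in $g$, the comparison fails. The unit sphere $S^n$ with the uniform probability measure has $\mathrm{Ric}=(n-1)g$, and the distance $\theta$ to any fixed point has density proportional to $\sin^{n-1}\theta$ on $[0,\pi]$. The second moment about every point is $m_n$; after scaling to curvature $\rho$ it is $(n-1)m_n/\rho$. The symmetry $\theta\mapsto\pi-\theta$ shows that the mean of $\theta$ is $\pi/2$, so $m_n=\frac{\pi^2}{4}+\mathrm{Var}(\theta)>\frac{\pi^2}{4}$. For $n\ge3$ we have $n-1\ge\frac23n$, and so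
\begin{equation}\label{eq:mn}
(n-1)m_n>\frac{\pi^2}{4}(n-1)\ge\frac{\pi^2}{6}\,n>n .
\end{equation}
For $n=2$, $\int_0^\pi\theta^2\sin\theta\,d\theta=[-\theta^2\cos\theta+2\theta\sin\theta+2\cos\theta]_0^\pi=\pi^2-4$, so $m_2=\frac{\pi^2}{2}-2>2$. Thus \eqref{eq:moment} fails on $S^n$ for every $n\ge2$.

The question is then whether the topology of $\mathbb{R}^n$, together with completeness, excludes the sphere. A sphere minus a point is diffeomorphic to $\mathbb{R}^n$ but incomplete. To complete it one must replace a small cap by an infinitely long end of small mass. By the Bonnet--Myers theorem this is impossible under $\mathrm{Ric}_g\ge\rho g$, so along the end the potential $V$ has to supply the curvature.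

\section{Warped products and cusps}\label{sec:cusp}

Let $g=dr^2+f(r)^2g_{S^{n-1}}$ and $V=V(r)$. Planes containing $\partial_r$ have sectional curvature $-f''/f$, planes tangent to the spheres $\{r=\mathrm{const}\}$ have sectional curvature $(1-f'^2)/f^2$, and $\mathrm{Hess}\,r=\frac{f'}{f}(g-dr^2)$, so that $\mathrm{Hess}\,V=V''dr^2+V'\frac{f'}{f}(g-dr^2)$. Hence $\mathrm{Ric}_g+\mathrm{Hess}_gV$ is diagonal with eigenvalues
\begin{equation}\label{eq:warped}
\text{radial: }\ V''-(n-1)\frac{f''}{f},\qquad
\text{tangential: }\ -\frac{f''}{f}+(n-2)\frac{1-f'^2}{f^2}+V'\frac{f'}{f}.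
\end{equation}
The volume form is $f^{n-1}\,dr\,d\theta$. If $g$ is a smooth metric on $\mathbb{R}^n$ of this form with $r\in(0,\infty)$, then $d(0,x)=r(x)$, because every curve from $0$ to $x$ has length at least $\int|\dot r|\ge r(x)$ and rays attain this. Closed balls about $0$ are then compact, and $g$ is complete by the Hopf--Rinow theorem.

On an end where $f$ decreases to $0$, the function $f$ cannot stay concave, so the radial eigenvalue must be repaired by a large $V''$. Then $V'$ grows, and since $f'<0$ the term $V'f'/f$ lowers the tangential eigenvalue. What can pay for this loss is the term $(n-2)(1-f'^2)/f^2$, the intrinsic curvature of the small spheres $S^{n-1}$. It is large when $f$ is small and $|f'|<1$, and it is absent when $n=2$.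

\begin{example}\label{ex:cusp}
Take $n=3$, $\rho=2$, and on $[0,\infty)\times S^2$ let $f=\frac12e^{-r}$, $V=2r^2$. Then $f''/f=1$, $f'/f=-1$ and $(1-f'^2)/f^2=4e^{2r}-1$. The radial eigenvalue is $4-2=2$. The tangential one is $-1+(4e^{2r}-1)-4r\ge2+4r$, by $e^{2r}\ge1+2r$. So this cusp satisfies $\mathrm{Ric}_{g,\mu}\ge2g$: a cost linear in $r$ is paid by a gain exponential in $r$. For $n=2$ and $f=be^{-r}$ the two conditions read $V''\ge\rho+1$ and $V'\le-\rho-1$, which are incompatible on a half-line.
\end{example}

It remains to join such a cusp to a sphere. Near the removed pole the slope $f'$ is close to $-1$, in the cusp it is close to $0$, and the transition must take place while $f$ is small. It is convenient to use $y=f$ as the variable. Fix $\rho=n-1$ and describe the end by two functions $\psi>0$ and $P$ of $y>0$: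
\[
f'=-\psi(f),\qquad V'=P(f).
\]
Then $f''=\psi\psi'$ and $V''=-P'\psi$. Dividing the radial condition by $\psi$ and multiplying the tangential one by $y^2$, we find that both eigenvalues in \eqref{eq:warped} are at least $n-1$ if and only if
\begin{gather}
-P'(y)\ \ge\ (n-1)\Big(\frac1\psi+\frac{\psi'}{y}\Big),\label{eq:R}\\
(n-2)(1-\psi^2)-\psi\cdot y\psi'-\psi\cdot yP\ \ge\ (n-1)y^2 .\label{eq:T}
\end{gather}
Two design choices can be read off.

\emph{A cone defect creates room.} For $f=A\sin(r+\alpha)$ past the equator and $V=0$ we have $\psi=\sqrt{A^2-y^2}$, $\psi\psi'=-y$ and $P=0$. Then \eqref{eq:R} is an equality, and the left side of \eqref{eq:T} is $(n-1)y^2+(n-2)(1-A^2)$. For the round sphere, $A=1$, there is nothing to spend. For $A<1$ and $n\ge3$ there is a surplus $(n-2)(1-A^2)>0$ that does not shrink as $y\to0$.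

\emph{A logarithm makes the transition cheap.} The slope $\psi$ must fall from about $A$ to $0$ as $y$ decreases from a small number $\tau$ to $0$. If $y\psi'\le\tau$, then the cost $\psi\cdot y\psi'$ is $O(\tau)$, and the part $\psi'/y\le\tau/y^2$ of \eqref{eq:R} contributes only $O(\tau)$ to $yP$. The solutions $\tau\log y+\mathrm{const}$ of $y\psi'=\tau$ do not vanish at $0$, but $\tau\log(1+y/\delta)$ does, still satisfies $y\psi'\le\tau$, and reaches the height $A$ at $y=\tau$ if $\delta$ is exponentially small. Near $y=0$ it is linear to first order, as in Example~\ref{ex:cusp}, where $\psi(y)=y$. With $A$ fixed first and $\tau$ chosen afterwards, the surplus covers all costs.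

\section{The counterexample}\label{sec:counter}

Throughout, $n\ge3$ and $\rho=n-1$. We construct a family of structures depending on a parameter $\eta\to0$ that approach the unit sphere; Figure~\ref{fig:profile} shows the warping function.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2,yscale=2.2]
\fill[gray!20] (0.5,0) rectangle (1,1.05);
\draw[->] (0,0) -- (5.2,0) node[right] {$r$};
\draw[->] (0,0) -- (0,1.15) node[above] {$f$};
\draw[thick,domain=0:2.7,samples=60] plot (\x,{sin(\x r)});
\draw[dashed,domain=2.7:3.1416,samples=15] plot (\x,{sin(\x r)});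
\draw[thick] (2.7,0.4274) .. controls (2.95,0.2014) and (3.4,0.04) .. (5,0.02);
\draw[dotted] (2.446,0) -- (2.446,0.641) -- (0,0.641) node[left] {$3\tau$};
\draw[dotted] (2.7,0) -- (2.7,0.4274) -- (0,0.4274) node[left] {$2\tau$};
\node[below] at (0.5,0) {$\frac12$};
\node[below] at (1,0) {$1$};
\node[below] at (2.446,0) {$r_1$};
\node[below] at (2.7,0) {$r_2$};
\end{tikzpicture}
\caption{The warping function $f$ of the metric $dr^2+f(r)^2g_{S^{n-1}}$ (schematic; $\tau$ is very small). It equals $\sin r$ up to $r=\frac12$. A little extra curvature in the shaded strip turns it into $A\sin(r+\alpha)$ with $A<1$, which would close up in a cone point (dashed). After $r_2$ it opens into a cusp instead. The potential $V$ vanishes for $r\le r_1$.}\label{fig:profile}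
\end{figure}

\subsection{The main part}
A smooth center forces $f'(0)=1$, so the amplitude $f^2+f'^2$ starts at $1$. It decreases where $f'>0$ and $f''+f<0$, that is, where extra positive curvature is placed before the equator. Fix $\xi\in C_c^\infty((\frac12,1))$ with $\xi\ge0$ and $\int\xi=1$, and for $0<\eta\le\frac12$ let
\[
f_\eta(r)=\sin r-\eta\int_0^r\sin(r-t)\,\xi(t)\,dt,\qquad r\ge0,
\]
the solution of $f_\eta''+f_\eta=-\eta\xi$ with $f_\eta(0)=0$, $f_\eta'(0)=1$.

\begin{lemma}\label{lem:main}
Let $0<\eta\le\frac12$. There are $A\in[1-\eta,1)$ and $\alpha>0$ with $1+\alpha<\frac\pi2$ such that: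
\begin{enumerate}
\item[(a)] $f_\eta=\sin r$ on $[0,\frac12]$, and $f_\eta=A\sin(r+\alpha)$ on a neighborhood of $[1,\infty)$;
\item[(b)] $|f_\eta-\sin r|\le\eta$, $|f_\eta'-\cos r|\le\eta$, and $f_\eta'>0$ on $[0,1]$;
\item[(c)] on $(0,\pi-\alpha)$ we have $f_\eta>0$, and for $f=f_\eta$, $V=0$ both eigenvalues in \eqref{eq:warped} are at least $n-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $f_\eta'=\cos r-\eta\int_0^r\cos(r-t)\xi(t)\,dt$. This gives the two bounds in (b), and $f_\eta'\ge\cos1-\eta>0$ on $[0,1]$ since $\cos1>\cos\frac\pi3=\frac12$. Let $a_1=\int\xi\cos t\,dt\in(\frac12,1)$ and $a_2=\int\xi\sin t\,dt>0$; then $a_1^2+a_2^2=|\int\xi e^{it}dt|^2\le1$. To the right of the support of $\xi$,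
\[
f_\eta=(1-\eta a_1)\sin r+\eta a_2\cos r=A\sin(r+\alpha),\qquad A\cos\alpha=1-\eta a_1,\quad A\sin\alpha=\eta a_2,
\]
with $\alpha\in(0,\frac\pi2)$. Thus $A\ge1-\eta$ and $A^2=1-2\eta a_1+\eta^2(a_1^2+a_2^2)<1-\eta+\eta^2<1$. From $f_\eta'(1)=A\cos(1+\alpha)>0$ we get $1+\alpha<\frac\pi2$.

For (c), positivity follows from (b) on $(0,1]$ and from (a) on $[1,\pi-\alpha)$, and then $-f_\eta''/f_\eta=1+\eta\xi/f_\eta\ge1$. On $[0,1]$ we have $(f_\eta'^2+f_\eta^2)'=2f_\eta'(f_\eta''+f_\eta)\le0$, and on $[1,\infty)$ we have $f_\eta'^2+f_\eta^2=A^2$. So $f_\eta'^2+f_\eta^2\le1$, that is, $(1-f_\eta'^2)/f_\eta^2\ge1$. The radial eigenvalue is at least $n-1$, the tangential one at least $1+(n-2)$.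
\end{proof}

\subsection{The slope function of the end}
Fix $\eta$, so $\frac12\le A<1$. Choose $\tau=\tau_\eta>0$ so small that
\begin{equation}\label{eq:tau}
\tau\le\min\{\eta,\tfrac1{24},1-A\},\qquad (n-2)\big(1-(A+\tau)^2\big)\ge\tau+4(n-1)\tau+9(n-1)\tau^2 .
\end{equation}
This is possible because the left side of the last inequality tends to $(n-2)(1-A^2)>0$ as $\tau\to0$. It is the only place where $n\ge3$ and $A<1$ enter the construction. Let $\omega$ be smooth and nondecreasing with $\omega=0$ on $(-\infty,\tau]$ and $\omega=1$ on $[2\tau,\infty)$. Put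
\[
\delta=\frac{\tau}{e^{A/\tau}-1},\qquad \ell(y)=\tau\log\Big(1+\frac y\delta\Big),\qquad
\psi(y)=\omega(y)\sqrt{A^2-y^2}+(1-\omega(y))\,\ell(y).
\]
Since $A/\tau\ge12$, we have $\delta\le\tau$; also $\ell(\tau)=A$. The function $\psi$ is smooth on $(-\delta,A)$, vanishes at $0$ and is positive on $(0,A)$.

\begin{lemma}\label{lem:psi}
For $0<y\le3\tau$:
\begin{enumerate}
\item[(i)] $\psi(y)\le A+\tau\le1$;
\item[(ii)] $y\psi'(y)\le\tau$;
\item[(iii)] $\psi(y)\ge A/2\ge\frac14$ if $y\ge\tau$, and $\psi(y)\ge\dfrac{\tau y}{\delta+y}$ if $y\le\tau$.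
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $\sqrt{A^2-y^2}\le A$, and where $\omega<1$ we have $y\le2\tau$ and $\ell(y)\le\tau\log\big(2(1+\tau/\delta)\big)=A+\tau\log2$.

(ii) Differentiating,
\[
y\psi'=y\,\omega'\big(\sqrt{A^2-y^2}-\ell\big)-\omega\,\frac{y^2}{\sqrt{A^2-y^2}}+(1-\omega)\frac{\tau y}{\delta+y}.
\]
On the support $[\tau,2\tau]$ of $\omega'\ge0$ we have $\sqrt{A^2-y^2}\le A\le\ell$, so the first term is nonpositive; this is why $\delta$ was chosen with $\ell(\tau)=A$. The second term is nonpositive and the third is at most $\tau$.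

(iii) On $[\tau,3\tau]$, $\psi$ is a convex combination of $\ell\ge A$ and $\sqrt{A^2-y^2}\ge\sqrt{A^2-9\tau^2}\ge A/2$, where the last step uses $\tau\le A/4$. On $(0,\tau]$, $\psi=\ell$, and $\log(1+x)\ge x/(1+x)$.
\end{proof}

\subsection{The metric and the potential}
On $[\frac\pi2-\alpha,\pi-\alpha]$ the function $f_\eta$ decreases from $A$ to $0$ and solves $f_\eta'=-\sqrt{A^2-f_\eta^2}$. Let $r_1<r_2$ be the points of this interval with $f_\eta(r_1)=3\tau$, $f_\eta(r_2)=2\tau$; note $r_1>1$. Let $f=f_\eta$ on $[0,r_1]$, and for $r\ge r_1$ let $f$ solve $f'=-\psi(f)$, $f(r_1)=3\tau$. Since $\psi=\sqrt{A^2-y^2}$ for $y\ge2\tau$, uniqueness for this equation gives $f=f_\eta$ on $[r_1,r_2]$, so $f$ is smooth. Since $y=0$ is an equilibrium, the solution never reaches it; so $f$ exists for all $r$, is positive, and decreases strictly on $[r_1,\infty)$. The metric $g=dr^2+f^2g_{S^{n-1}}$ is round near the origin, hence smooth on $\mathbb{R}^n$, and it is complete by Section~\ref{sec:cusp}.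

We choose $P$ by integrating the bound that (ii) gives for the right side of \eqref{eq:R}, switched off on the part where $f=f_\eta$ needs no potential. Let $\zeta$ be smooth with $0\le\zeta\le1$, $\zeta=1$ on $(-\infty,2\tau]$, $\zeta=0$ on $[3\tau,\infty)$, and let
\[
P(y)=(n-1)\int_y^{3\tau}\zeta(s)\Big(\frac1{\psi(s)}+\frac{\tau}{s^2}\Big)ds,\qquad 0<y<A .
\]
This is a smooth nonnegative function that vanishes for $y\ge3\tau$. Let $V=0$ for $r\le r_1$ and $V'=P(f)$ for $r\ge r_1$. For $r$ slightly less than $r_1$ we have $f>3\tau$, so the formula $V'=P(f)$ holds on a neighborhood of $r_1$, and $V$ is smooth.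

\begin{lemma}\label{lem:curv}
$\mathrm{Ric}_g+\mathrm{Hess}_gV\ge(n-1)g$ on $\mathbb{R}^n$.
\end{lemma}

\begin{proof}
For $r\le r_1$ this is Lemma~\ref{lem:main}(c), with the origin included by continuity. For $r\ge r_1$ we verify \eqref{eq:R} and \eqref{eq:T} for $0<y\le3\tau$.

\emph{Condition \eqref{eq:R}.} If $y\le2\tau$, then $-P'=(n-1)(1/\psi+\tau/y^2)$, and $\tau/y^2\ge\psi'/y$ by (ii). If $2\tau\le y\le3\tau$, then $\psi\psi'=-y$, so the right side of \eqref{eq:R} is $0$, and $-P'\ge0$.

\emph{Condition \eqref{eq:T}.} We bound $yP/(n-1)$ by three terms. First, $y\int_y^{3\tau}\tau s^{-2}\,ds\le\tau$. Second, by (iii),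
\[
y\int_{\max(y,\tau)}^{3\tau}\frac{ds}{\psi(s)}\le3\tau\cdot2\tau\cdot4=24\tau^2\le\tau .
\]
Third, if $y<\tau$, then by (iii), $\delta\le\tau$ and $\log x\le x$,
\[
y\int_y^\tau\frac{ds}{\psi(s)}\le y\int_y^\tau\Big(\frac1\tau+\frac{\delta}{\tau s}\Big)ds\le y+y\log\frac\tau y\le2\tau .
\]
So $yP\le4(n-1)\tau$. By (i) and (ii) the left side of \eqref{eq:T} is at least $(n-2)(1-(A+\tau)^2)-\tau-4(n-1)\tau$, and the right side is at most $9(n-1)\tau^2$. Now \eqref{eq:tau} gives \eqref{eq:T}.
\end{proof}

\subsection{The mass of the end}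
By (iii), $r_2-r_1=\int_{2\tau}^{3\tau}dy/\psi\le4\tau$. Since $V'\ge0$ we have $V\ge0$ everywhere. For $r\ge r_2$ we have $V''=-P'\psi=(n-1)(1+\tau\psi/y^2)\ge n-1$, so $V\ge\frac{n-1}{2}(r-r_2)^2$. With $f\le3\tau$ on $[r_1,\infty)$ and $\tau\le\eta$,
\begin{equation}\label{eq:end}
Z^{\mathrm{end}}_\eta:=\int_{\{r\ge r_1\}}e^{-V}d\mathrm{Vol}_g\le|S^{n-1}|\,(3\tau)^{n-1}\Big(4\tau+\sqrt{\frac{\pi}{2(n-1)}}\Big)\longrightarrow0\qquad(\eta\to0).
\end{equation}
In particular $Z_\eta=\int e^{-V}d\mathrm{Vol}_g$ is finite. Let $\mu_\eta=Z_\eta^{-1}e^{-V}\mathrm{Vol}_g$.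

\subsection{Comparison with the sphere}
We need a lower bound for the second moment about \emph{every} point $x_0$, including points far out in the cusp. An almost $1$-Lipschitz map $\Phi$ to $S^n$ defined on all of $\mathbb{R}^n$ gives this, because $d(x,x_0)$ is then bounded below by the distance of the images, and all points of $S^n$ have the same second moment. In geodesic polar coordinates $(h,\theta)$ the round metric is $dh^2+\sin^2h\,g_{S^{n-1}}$. We match the cross sections by requiring $\sin h=f/A$:
\[
h(r)=\begin{cases}\arcsin(f/A), & 0\le r\le1,\\ r+\alpha, & 1\le r\le r_1,\\ \pi-\arcsin(f/A), & r\ge r_1.\end{cases}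
\]
On $[0,1]$ we have $f\le f(1)=A\sin(1+\alpha)<A$, so the first expression is smooth. Near $r=1$ we have $f=A\sin(r+\alpha)$ with $r+\alpha<\frac\pi2$, and near $r_1$ the same with $r+\alpha>\frac\pi2$; in both cases the adjacent formulas agree on a neighborhood. So $h$ is smooth, $h(0)=0$, $h<\pi$, $\sin h=f/A$, and
\[
h'=\frac{f'}{\sqrt{A^2-f^2}}\ \text{ on }[0,1],\qquad h'=1\ \text{ on }[1,r_1],\qquad
0<h'=\frac{\psi(f)}{\sqrt{A^2-f^2}}\le\frac{A+\tau}{\sqrt{A^2-9\tau^2}}\ \text{ on }[r_1,\infty).
\]
As $\eta\to0$ we have $A\to1$ and $\tau\to0$. By Lemma~\ref{lem:main}(b), on $[0,1]$ the numerator and the denominator of $h'$ both tend uniformly to $\cos r\ge\frac12$, so $h'\to1$ uniformly on $[0,r_1]$. Therefore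
\[
\Lambda_\eta:=\max\{\sup h',1/A\}\to1,\qquad \kappa_\eta:=\sup_{[0,r_1]}\Big|\frac{A^{n-1}}{h'}-1\Big|\to0 .
\]

Let $\Phi(r,\theta)=(h(r),\theta)\in S^n$. Near $r=0$ the function $h=\arcsin(A^{-1}\sin r)$ is analytic and odd, so $\Phi$ is smooth at the origin. The pullback of the round metric is $h'^2dr^2+A^{-2}f^2g_{S^{n-1}}\le\Lambda_\eta^2\,g$. Hence $\Phi$ multiplies lengths of curves by at most $\Lambda_\eta$, and $d_{S^n}(\Phi(x),\Phi(x_0))\le\Lambda_\eta\,d(x,x_0)$.

The map $\Phi$ sends $\{r\le r_1\}$ bijectively onto the complement of the cap $D_\eta=\{h>h(r_1)\}$. Since $\sin h(r_1)=3\tau/A\to0$ and $h(r_1)>\frac\pi2$, the volume $|D_\eta|$ tends to $0$. On $\{r\le r_1\}$ we have $V=0$ and $f^{n-1}dr=(A^{n-1}/h')\sin^{n-1}h\,dh$, so the image of $e^{-V}\mathrm{Vol}_g$ restricted to this set has density between $1-\kappa_\eta$ and $1+\kappa_\eta$ on $S^n\setminus D_\eta$. Consequently $Z_\eta\le(1+\kappa_\eta)|S^n|+Z_\eta^{\mathrm{end}}$.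

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $x_0\in\mathbb{R}^n$, $z_0=\Phi(x_0)$, and let $\eta$ be so small that $\kappa_\eta<1$ and $\pi^2|D_\eta|<m_n|S^n|$. Discarding the end and using $d_{S^n}\le\pi$,
\[
\int d(x,x_0)^2\,d\mu_\eta\ \ge\ \frac{1-\kappa_\eta}{\Lambda_\eta^2Z_\eta}\int_{S^n\setminus D_\eta}d_{S^n}(z,z_0)^2\,d\mathrm{Vol}(z)
\ \ge\ \frac{(1-\kappa_\eta)\big(m_n|S^n|-\pi^2|D_\eta|\big)}{\Lambda_\eta^2\big((1+\kappa_\eta)|S^n|+Z^{\mathrm{end}}_\eta\big)} .
\]
The right side does not depend on $x_0$ and tends to $m_n$ as $\eta\to0$. Choose $\eta$ so that it is at least $m_n-\varepsilon\rho/(n-1)$, replace $V$ by $V+\log Z_\eta$, and scale with $\lambda^2=(n-1)/\rho$. By Lemma~\ref{lem:curv} the result satisfies $\mathrm{Ric}_{g,\mu}\ge\rho g$, and the second moment about every point is at least $(n-1)m_n/\rho-\varepsilon$. The last sentence of the theorem follows from \eqref{eq:mn} and the implication from \eqref{eq:bishop} to \eqref{eq:moment}.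
\end{proof}

\section{The upper bound}\label{sec:upper}

Let $L=\Delta-\langle\nabla V,\nabla\,\cdot\,\rangle$. On $M\times M$, with the product metric and $\nu=\mu\otimes\mu$, let $\mathcal{L}=L_x+L_y$. For smooth $w$ and $\varphi\in C_c^\infty$ one has $\int\varphi\,\mathcal{L}w\,d\nu=-\int\langle\nabla w,\nabla\varphi\rangle\,d\nu$. We take $w(x,y)=\frac12d(x,y)^2$. If $w$ were smooth, $M$ compact, and $\mathcal{L}w\le C_n-\rho d^2$, then $\varphi=1$ would give $0\le C_n-\rho\int d^2\,d\nu$, which is the theorem. We prove the differential inequality for smooth upper barriers of $w$, pass to a weak inequality across the cut locus, and cut off at infinity.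

\subsection{Why two points, and why $\pi^2/4$}
Recall the variation formulas. Let $c:[0,T]\to M$ be a unit-speed geodesic and $c_s$ a smooth variation with variation field $Y$. The first derivative of the length at $s=0$ is $[\langle Y,c'\rangle]_0^T$. If $Y\perp c'$ and the curves $s\mapsto c_s(0)$, $s\mapsto c_s(T)$ are geodesics, the second derivative is $\int_0^T\big(|\nabla_tY|^2-\langle R(Y,c')c',Y\rangle\big)dt$.

With $Y=\phi E_i$ for parallel orthonormal fields $E_2,\dots,E_n$ orthogonal to $c'$, the sum over $i$ is $(n-1)\int\phi'^2-\int\phi^2\,\mathrm{Ric}(c',c')$. The hypothesis bounds only $\mathrm{Ric}(c',c')+(V\circ c)''$. If one endpoint is fixed, $\phi(0)=0$ and $\phi(T)=1$, the drift term of $L$ at the moving end is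
\[
-(V\circ c)'(T)=-\int_0^T\phi^2(V\circ c)''\,dt-\int_0^T2\phi\phi'(V\circ c)'\,dt,
\]
and the last integral is not controlled by the hypothesis. If both endpoints move, the drift terms add up to $-[(V\circ c)']_0^T=-\int_0^T(V\circ c)''\,dt$, with constant weight. To match it, the profiles $\phi_1$ (moving $x$) and $\phi_2$ (moving $y$) should satisfy $\phi_1^2+\phi_2^2=1$. So $(\phi_1,\phi_2)$ is a path on the unit circle from $(1,0)$ to $(0,1)$, and its energy $\int(\phi_1'^2+\phi_2'^2)$ is least for the quarter circle at constant speed, where it is $(\pi/2)^2/T$.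

\subsection{Barriers}
Let $x\ne y$, let $c:[0,T]\to M$ be a minimizing unit-speed geodesic from $x$ to $y$ (it exists by completeness), and let $E_1=c',E_2,\dots,E_n$ be a parallel orthonormal frame along $c$. For $u,v\in\mathbb{R}^n$ let
\[
Y(t)=\Big(\big(1-\tfrac tT\big)u_1+\tfrac tT\,v_1\Big)E_1+\sum_{i\ge2}\Big(\cos\tfrac{\pi t}{2T}\,u_i+\sin\tfrac{\pi t}{2T}\,v_i\Big)E_i ,
\]
and let $\beta(u,v)$ be the length of the curve $t\mapsto\exp_{c(t)}Y(t)$. This curve joins $\exp_x(\sum u_iE_i(0))$ to $\exp_y(\sum v_iE_i(T))$, and at $(u,v)=0$ it is $c$, which has speed $1$; so $\beta$ is smooth near $0$. We regard $(u,v)$ as normal coordinates on $M\times M$ centered at $(x,y)$, and $\beta$ as a function near $(x,y)$.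

\begin{lemma}\label{lem:barrier}
We have $\frac12\beta^2\ge w$ near $(x,y)$ with equality at $(x,y)$, and $\mathcal{L}(\frac12\beta^2)\le C_n-\rho\,d^2$ at $(x,y)$.
\end{lemma}

\begin{proof}
The length of a curve is at least the distance of its endpoints, with equality for $c$. At the center of normal coordinates the gradient is given by the first partial derivatives and the Laplacian is the sum of the pure second ones. The first variation of $\beta$ is $v_1-u_1$, so $\nabla\beta=(-c'(0),c'(T))$ and $|\nabla\beta|^2=2$ at $(x,y)$. If only $u_1=s$ is nonzero, the curve is $t\mapsto c(t+s(1-t/T))$, of length $T-s$; if only $v_1=s$ is nonzero, the length is $T+s$. These directions have zero second derivative. If only $u_i=s$ or only $v_i=s$ is nonzero, $i\ge2$, the variation is $\exp_{c(t)}(s\phi E_i)$ with $\phi=\cos\frac{\pi t}{2T}$ or $\sin\frac{\pi t}{2T}$; its transversal curves are geodesics, so the second variation formula applies. For the two profiles the squares add up to $1$ and the squared derivatives to $\pi^2/(4T^2)$. Summing over $i$ and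 adding the drift,
\[
\mathcal{L}\beta=(n-1)\frac{\pi^2}{4T}-\int_0^T\mathrm{Ric}(c',c')\,dt-\big[(V\circ c)'\big]_0^T
=(n-1)\frac{\pi^2}{4T}-\int_0^T\mathrm{Ric}_{g,\mu}(c',c')\,dt\le(n-1)\frac{\pi^2}{4T}-\rho T
\]
at $(x,y)$. Finally $\mathcal{L}(\frac12\beta^2)=\beta\,\mathcal{L}\beta+|\nabla\beta|^2$ and $\beta=T=d(x,y)$ there.
\end{proof}

\subsection{The weak inequality}
The function $w$ is not smooth where $y$ is in the cut locus of $x$. Its singularities are concave kinks, which have the favorable sign for an upper bound on $\mathcal{L}w$.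

\begin{lemma}\label{lem:semi}
Every point of $M\times M$ has a chart, whose image is a ball $U\subset\mathbb{R}^{2n}$, and a constant $C$ such that $w(z)-C|z|^2$ is concave on $U$.
\end{lemma}

\begin{proof}
Near the diagonal $w$ is smooth, and the claim holds on a small ball. Let $z_0$ be off the diagonal and let $K$ be a compact neighborhood of $z_0$ in a chart, disjoint from the diagonal. A barrier is determined by an orthonormal frame $(e_1,\dots,e_n)$ at $x$ and a number $T$, through $c(t)=\exp_x(te_1)$. The data with $(x,c(T))\in K$ and $T=d(x,c(T))$ form a compact set, on which $T$ is bounded away from $0$. The function $\beta$ and the change from $(u,v)$ to the chart coordinate depend smoothly on the data. By compactness there are $r_0>0$ and $C$ such that, for each $z\in K$, a barrier $\frac12\beta^2$ at $z$ is defined on the coordinate ball of radius $r_0$ about $z$, lies above $w$, and has coordinate Hessian of norm at most $2C$. Let $U\subset K$ be a ball about $z_0$ of radius at most $r_0/2$. By Taylor's formula, for each $z\in U$ there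 is a vector $p_z$ with $w(z')\le w(z)+p_z\cdot(z'-z)+C|z'-z|^2$ for all $z'\in U$. Since $|z'-z|^2-|z'|^2=-|z|^2-2z\cdot(z'-z)$, the function $\tilde w=w-C|\cdot|^2$ satisfies $\tilde w(z')\le\tilde w(z)+(p_z-2Cz)\cdot(z'-z)$. So $\tilde w$ is the infimum of these affine functions, hence concave.
\end{proof}

We use two facts about a concave function $\tilde w$ on a ball $U\subset\mathbb{R}^N$ \cite[\S\S6.3--6.4]{EG}. The distributional derivatives $\partial_a\partial_b\tilde w$ are signed Radon measures $\mathcal{H}_{ab}$, and $\sum_{a,b}e_ae_b\mathcal{H}_{ab}$ is a nonpositive measure for every $e\in\mathbb{R}^N$. By Alexandrov's theorem, at almost every point $\tilde w$ has a second-order Taylor expansion whose Hessian matrix is the density of the absolutely continuous part of $(\mathcal{H}_{ab})$.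

\begin{lemma}\label{lem:weak}
For every Lipschitz function $\varphi\ge0$ with compact support in $M\times M$,
\[
-\int\langle\nabla w,\nabla\varphi\rangle\,d\nu\ \le\ \int(C_n-\rho d^2)\,\varphi\,d\nu .
\]
\end{lemma}

\begin{proof}
Both sides are linear in $\varphi$, so by a finite partition of unity we may assume that $\varphi$ is supported in a chart $U$ as in Lemma~\ref{lem:semi}. Mollifications of $\varphi$ are nonnegative, converge uniformly, and their gradients converge in $L^1$, while $\nabla w$ is locally bounded; so we may assume that $\varphi$ is smooth. Let $(G^{ab})$ be the inverse metric and $J>0$ the smooth density of $\nu$ in the chart, so that $\mathcal{L}=J^{-1}\partial_b(JG^{ab}\partial_a)$. The distributional Hessian of $w=\tilde w+C|z|^2$ is $\partial_a\partial_bw\,dz+\mathcal{H}^s_{ab}$, where $\partial_a\partial_bw$ is the pointwise Hessian, defined almost everywhere, and $\mathcal{H}^s_{ab}$ is the singular part of $\mathcal{H}_{ab}$. Testing it against $\varphi JG^{ab}$ gives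
\[
-\int\langle\nabla w,\nabla\varphi\rangle\,d\nu=\int\varphi\,\mathcal{L}w\,d\nu+\sum_{a,b}\int\varphi JG^{ab}\,d\mathcal{H}^s_{ab},
\]
with $\mathcal{L}w$ computed pointwise.

The singular term is nonpositive. The measures $\mathcal{H}^s_{ab}$ are the restrictions of $\mathcal{H}_{ab}$ to one Lebesgue-null set, so $\sum e_ae_b\mathcal{H}^s_{ab}\le0$ for all $e$. Let $S_{ab}$ be the density of $\mathcal{H}^s_{ab}$ with respect to $\sum_{a,b}|\mathcal{H}^s_{ab}|$. Taking $e$ with rational entries shows that the symmetric matrix $S$ is negative semidefinite almost everywhere for that measure, and then $\sum G^{ab}S_{ab}\le0$ since $(G^{ab})$ is positive definite.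

For the first term, let $z$ be a point off the diagonal at which $w$ has a second-order expansion; almost every point is such, the diagonal being null. The function $\frac12\beta^2-w$ has a local minimum at $z$, so its gradient vanishes and its Hessian is positive semidefinite there. Hence $\mathcal{L}w\le\mathcal{L}(\frac12\beta^2)\le C_n-\rho d^2$ at $z$ by Lemma~\ref{lem:barrier}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
No moment of $\mu$ is known in advance to be finite, so the error from the cutoff must be bounded by mass alone. This works because $|\nabla w|$ grows linearly. Fix $o\in M$, let $\chi_R(x)=\min\{1,\max\{0,2-d(o,x)/R\}\}$ and $\varphi(x,y)=\chi_R(x)\chi_R(y)$. The support of $\varphi$ lies in a product of closed balls of radius $2R$, compact by completeness, and there $d\le4R$. The function $d$ is $\sqrt2$-Lipschitz on $M\times M$, so $|\nabla w|\le\sqrt2\,d\le4\sqrt2R$ almost everywhere on the support. Also $|\nabla\varphi|\le\sqrt2/R$, and $\nabla\varphi=0$ on $B(o,R)^2$. Lemma~\ref{lem:weak} gives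
\[
\rho\int d^2\varphi\,d\nu\ \le\ C_n\int\varphi\,d\nu+8\,\nu\big((M\times M)\setminus B(o,R)^2\big).
\]
Let $R\to\infty$. Since $\nu$ is a probability measure and $M$ is connected, the last term tends to $0$, and Fatou's lemma gives $\rho\int d^2\,d\nu\le C_n$. By Fubini's theorem the average of $x_0\mapsto\int d(x,x_0)^2\,d\mu(x)$ over $\mu$ is at most $C_n/\rho$, so some $x_0$ does not exceed this value.
\end{proof}

\section{Rotationally symmetric planes}\label{sec:plane}

Let $n=2$, $g=dr^2+f(r)^2d\theta^2$, $V=V(r)$, and scale to $\rho=1$. The density of $r=d(0,x)$ under $\mu$, its tail, and their ratio are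
\[
p=2\pi fe^{-V}=2\pi e^{-W},\quad W:=V-\log f,\qquad F(r)=\int_r^\infty p\,ds,\qquad q=\frac pF=-(\log F)' .
\]
Here $F(0)=1$. For the standard Gaussian, $f=r$, $p=re^{-r^2/2}$, $F=e^{-r^2/2}$, $q=r$ and $W'=r-\frac1r$. So it suffices to prove $q\ge r$. Let $k=f'/f$ and $H=f'e^{-V}$. By \eqref{eq:warped} the hypothesis reads $V''-f''/f\ge1$ and $V'f'-f''\ge f$. Since $(\log f)''=f''/f-k^2$ and $H'=(f''-V'f')e^{-V}$, this is equivalent to
\begin{equation}\label{eq:plane}
W''\ge1+k^2,\qquad H'\le-fe^{-V}.
\end{equation}
In the Gaussian case $W''=1+r^{-2}$, so to use the first inequality we need a lower bound on $k$. The second inequality supplies one on integration over $(r,\infty)$, provided the boundary term at infinity has the right sign. This is the general form of the obstruction seen in Example~\ref{ex:cusp}.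

\begin{lemma}\label{lem:nocusp}
We have $\lim_{r\to\infty}H(r)\ge0$, and $k\ge1/q$ on $(0,\infty)$.
\end{lemma}

\begin{proof}
By \eqref{eq:plane}, $H$ is decreasing. If its limit is negative, then $H\le-c_0<0$ for large $r$. Since $k=He^{V}/f=He^W$, we get $W''\ge c_0^2e^{2W}$ for large $r$. Also $W''\ge1$, so $W'\to\infty$ and $W\to\infty$. Multiplying by $2W'>0$ gives $(W'^2)'\ge(c_0^2e^{2W})'$, so $W'^2\ge c_0^2e^{2W}-\mathrm{const}\ge\frac14c_0^2e^{2W}$ for large $r$. Then $(e^{-W})'\le-c_0/2$ for large $r$, which is impossible for a positive function on a half-line. Integrating the second inequality of \eqref{eq:plane} over $(r,\infty)$ now gives $2\pi H(r)\ge F(r)$, and $2\pi H=kp$.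
\end{proof}

In particular $f'>0$: the circles about the center never shrink, so the construction of Section~\ref{sec:counter} has no analog here. The lemma uses that $r$ ranges over a half-line. On $S^2$ with constant $V$ the inequalities \eqref{eq:plane} hold on $(0,\pi)$, but $H=e^{-V}\cos r$ is negative at the far end.

\begin{proof}[Proof of Theorem~\ref{thm:low}(b)]
We show $q(r)\ge r$ for all $r>0$. The bound $k\ge1/q$ is strong exactly where this fails, and we turn that into a contradiction. Suppose the open set $\{r>0:q(r)<r\}$ is nonempty and let $(a,b)$, $0\le a<b\le\infty$, be one of its components. Compare $W'$ with its Gaussian value through $\Theta=W'-r+\frac1r$. On $(a,b)$ we have $k\ge1/q>1/r$, so $\Theta'=W''-1-r^{-2}\ge k^2-r^{-2}>0$. From $p'=-W'p$ and $F'=-p$ we get $q'=q(q-W')$. Thus at any point $r>0$ with $q(r)=r$,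
\begin{equation}\label{eq:cross}
q'(r)-1=r\big(r-W'(r)\big)-1=-r\,\Theta(r).
\end{equation}

\emph{The left end.} If $a>0$, then $q(a)=a$ and $q<r$ to the right of $a$, so $q'(a)\le1$, and $\Theta(a)\ge0$ by \eqref{eq:cross}. Let $a=0$. The Gauss curvature $-f''/f$ is bounded near the center, and $f(0)=0$, $f'(0)=1$, so $f'=1+O(r^2)$, $f=r+O(r^3)$ and $k=\frac1r+O(r)$. The gradient of $V$ vanishes at the center by symmetry, so $V'=O(r)$. Hence $W'=V'-k=-\frac1r+O(r)$ and $\Theta(0^+)=0$. In both cases $\Theta>0$ on $(a,b)$, and $\Theta(b)>0$ if $b<\infty$, because $\Theta$ is strictly increasing.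

\emph{The right end.} If $b<\infty$, then $q(b)=b$ and $q<r$ to the left of $b$, so $q'(b)\ge1$, and $\Theta(b)\le0$ by \eqref{eq:cross}, a contradiction. If $b=\infty$, then $W'(t)>t-\frac1t$ for $t>a$, and for $r>a$
\[
\frac1{q(r)}=\int_r^\infty\frac{p(s)}{p(r)}\,ds=\int_r^\infty e^{-\int_r^sW'}\,ds<\int_r^\infty\frac sr\,e^{-(s^2-r^2)/2}\,ds=\frac1r .
\]
So $q(r)>r$, again a contradiction.

Therefore $(\log F)'\le-r$ and $F(r)\le e^{-r^2/2}$, that is, $\mu(B(0,r))=1-F(r)\ge1-e^{-r^2/2}=\gamma^2_1(B(0,r))$ for all $r>0$.
\end{proof}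

\begin{thebibliography}{9}

\bibitem{EG}
Evans and Gariepy, \emph{Measure Theory and Fine Properties of Functions}.

\bibitem{problem}
\emph{Spectral Estimates, Contractions and (maybe) Hypercontractivity},
\texttt{http://wiki-math.univ-mlv.fr/\allowbreak gemecod/\allowbreak lib/\allowbreak exe/\allowbreak fetch.php/\allowbreak milman2015.pdf}.

\end{thebibliography}
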